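\title{Quartic equations for the principal minors of symmetric matrices}

\begin{abstract}
The $2^n$ principal minors of a complex symmetric $n\times n$ matrix parametrize a projective variety $Z_n\subset\mathbb P^{2^n-1}$. Holtz and Sturmfels conjectured that its prime ideal is generated by the hyperdeterminantal module, the span of the orbit of Cayley's $2\times2\times2$ hyperdeterminant under $SL(2,\mathbb C)^{\times n}\rtimes\mathfrak S_n$. We show that the conjecture fails for every $n\ge5$: an explicit quartic, the difference of two Gram determinants in five tensor factors, vanishes on $Z_n$ and does not lie in the module. We also determine the ideal of $Z_n$ in degrees at most four for all $n\ge 3$, by comparing invariants of the symmetric group $\mathfrak S_d$ with invariants of the symplectic group $Sp(2d)$.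
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The variety of principal minors}

Let $[n]=\{1,\dots,n\}$. For a complex symmetric $n\times n$ matrix $A=(a_{jk})$ and $I\subset[n]$, let $\Delta_I(A)$ be the principal minor on the rows and columns $I$, with $\Delta_\emptyset=1$. There are $2^n$ principal minors and only $\binom{n+1}2$ matrix entries, so for $n\ge3$ the minors satisfy polynomial relations. To describe them we arrange the minors in a tensor.

Let $V_1,\dots,V_n$ be copies of $\mathbb C^2$ with bases $e_i^0,e_i^1$, and let $V=V_1\otimes\cdots\otimes V_n$. For $I\subset[n]$ let $e_I\in V$ be the tensor product whose $i$-th factor is $e_i^1$ if $i\in I$ and $e_i^0$ otherwise, and let $X_I$ be the corresponding coordinates on $V$. We abbreviate $X_{\{1,2\}}$ to $X_{12}$ and $I\cup\{k\}$ to $I\cup k$. For $t\in\mathbb C$ put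
\[
\varphi(A,t)=\sum_{I\subset[n]}t^{\,n-|I|}\Delta_I(A)\,e_I,\qquad \varphi(A)=\varphi(A,1).
\]
The vector $\varphi(A,t)$ is nonzero exactly when $t\ne0$ or $\det A\ne0$. The \emph{variety of principal minors of symmetric matrices} $Z_n\subset\mathbb PV=\mathbb P^{2^n-1}$ is the Zariski closure of the set of points $[\varphi(A,t)]$. It is irreducible, so its homogeneous ideal $\mathcal I(Z_n)\subset\mathbb C[X_I]$ is prime; we write $\mathcal I(Z_n)_d\subset S^dV^*$ for the part of degree $d$.

For $n=2$ the matrix $\left(\begin{smallmatrix}a&c\\c&b\end{smallmatrix}\right)$ is sent to $[t^2:ta:tb:ab-c^2]$. Every point $[1:a:b:\delta]$ is attained, by solving $c^2=ab-\delta$, so $Z_2=\mathbb P^3$ and there is no relation. For $n=3$ there is a relation, \emph{Cayley's hyperdeterminant}. With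
\[
d_0=X_\emptyset X_{123},\qquad d_1=X_1X_{23},\qquad d_2=X_2X_{13},\qquad d_3=X_3X_{12}
\]
it is the quartic
\begin{equation}\label{eq:hyp}
\mathrm{hyp}_{123}=\sum_{r=0}^3d_r^2-2\sum_{0\le r<s\le3}d_rd_s+4\,X_\emptyset X_{12}X_{13}X_{23}+4\,X_1X_2X_3X_{123}.
\end{equation}
For $n>3$ the same polynomial in the eight variables $X_I$, $I\subset\{1,2,3\}$, expresses the relation among the principal minors of the leading $3\times3$ block.

The tensor structure brings in a large symmetry group. Let $G=SL(2,\mathbb C)^{\times n}\rtimes\mathfrak S_n$ act on $V$, the $k$-th copy of $SL(2)$ acting on $V_k$ and $\sigma\in\mathfrak S_n$ by $\sigma e_I=e_{\sigma(I)}$, and let $G$ act on polynomials by $(gf)(X)=f(g^{-1}X)$. The ideal $\mathcal I(Z_n)$ is $G$-stable (Lemma~\ref{lem:sym}), so it contains the \emph{hyperdeterminantal module} $\mathrm{HD}\subset S^4V^*$, the linear span of the $G$-orbit of $\mathrm{hyp}_{123}$. For a partition $(d-k,k)$ let $S_{(d-k,k)}V_i^*$ be the corresponding Schur module; as an $SL(V_i)$-module it is the irreducible module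 $S^{d-2k}V_i^*$ of dimension $d-2k+1$. In particular $S_{(2,2)}V_i^*$ is trivial and $\dim S_{(4)}V_i^*=5$. For $J\subset[n]$ put
\[
M_J=\bigotimes_{k\in J}S_{(2,2)}V_k^*\otimes\bigotimes_{k\notin J}S_{(4)}V_k^*,\qquad \dim M_J=5^{\,n-|J|}.
\]
Then, as $SL(2)^{\times n}$-modules (see Section~\ref{sec:three}),
\begin{equation}\label{eq:HD}
\mathrm{HD}=\bigoplus_{J\subset[n],\ |J|=3}M_J,\qquad \dim\mathrm{HD}=\binom n3 5^{\,n-3}.
\end{equation}

Holtz and Sturmfels showed that $\mathrm{HD}$ generates $\mathcal I(Z_n)$ for $n=3$ and $n=4$, and conjectured the following; see \cite{PM}.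

\medskip
\noindent\textbf{Conjecture} (Holtz--Sturmfels). \emph{For every $n\ge3$ the ideal $\mathcal I(Z_n)$ is generated, in degree $4$, by $\mathrm{HD}$.}
\medskip

The conjecture says that, up to the action of $G$, every relation among principal minors follows from the one relation for $3\times3$ matrices. Besides the cases $n=3,4$, its set-theoretic form speaks for it: Oeding \cite{Oeding} proved that the zero set of $\mathrm{HD}$ in $\mathbb PV$ is $Z_n$.

\subsection{Results}

The conjecture already fails in degree $4$. Let $n=5$ and $i\in[5]$. Write $X\in V$ as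
\[
X=e_i^0\otimes X^0+e_i^1\otimes X^1,\qquad X^0,X^1\in\textstyle\bigotimes_{k\ne i}V_k .
\]
Let $\varepsilon_k$ be the area form on $V_k$ with $\varepsilon_k(e_k^0,e_k^1)=1$, and let $\beta=\bigotimes_{k\ne i}\varepsilon_k$. As a product of four skew forms, $\beta$ is a symmetric bilinear form. Define
\begin{equation}\label{eq:D}
B_i^{ab}=\beta(X^a,X^b)\quad(a,b\in\{0,1\}),\qquad D_i=B_i^{00}B_i^{11}-(B_i^{01})^2\in S^4V^*,
\end{equation}
so that $D_i$ is the Gram determinant of the two slices of $X$ in the direction $i$. For $n>5$ let $D_i$ be the same polynomial in the $32$ variables $X_I$, $I\subset[5]$. For a Hamiltonian cycle $C$ of the complete graph $K_5$ on the vertex set $[5]$, let $a_C$ be the product of the entries $a_{jk}$ over the five edges $jk$ of $C$; there are $12$ such cycles.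

\begin{theorem}\label{thm:main}
For every $n\ge5$ the quartic $D_1-D_2$ lies in $\mathcal I(Z_n)_4$ but not in $\mathrm{HD}$. Hence $\mathrm{HD}$ does not generate $\mathcal I(Z_n)$, and the conjecture fails for every $n\ge5$. For $n=5$ and $A$ with zero diagonal, $D_i(\varphi(A))=12\,P(A)^2$ for all $i$, where $P$ is a signed sum of the $12$ monomials $a_C$.
\end{theorem}

\begin{remark}
By Oeding's theorem and the Nullstellensatz, the radical of the ideal generated by $\mathrm{HD}$ is $\mathcal I(Z_n)$. So Theorem~\ref{thm:main} shows that for $n\ge5$ the ideal generated by $\mathrm{HD}$ is not radical. Oeding's theorem is not used in any proof below.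
\end{remark}

The second result says that, up to the action of $G$ and linear combinations, $D_1-D_2$ is the only quartic equation that $\mathrm{HD}$ misses.

\begin{theorem}\label{thm:deg4}
Let $n\ge3$. Then $\mathcal I(Z_n)_d=0$ for $d\le3$, and as $SL(2)^{\times n}$-modules
\[
\mathcal I(Z_n)_4=\mathrm{HD}\ \oplus\bigoplus_{J\subset[n],\ |J|=5}\mathbb C^4\otimes M_J .
\]
For $n\ge5$ the second part is the linear span of the $G$-orbit of $D_1-D_2$. In particular
\[
\dim\mathcal I(Z_n)_4=\binom n3 5^{\,n-3}+4\binom n5 5^{\,n-5}.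
\]
\end{theorem}

For example, $\dim\mathcal I(Z_5)_4=254$ while $\dim\mathrm{HD}=250$, and the quartics $D_1-D_2,\dots,D_1-D_5$ span a complement of $\mathrm{HD}$ in $\mathcal I(Z_5)_4$. Whether $\mathcal I(Z_n)_4$ generates $\mathcal I(Z_n)$ for $n\ge5$ is not settled here.

The proof of Theorem~\ref{thm:main} is elementary and does not use Theorem~\ref{thm:deg4}. Section~\ref{sec:sym} collects the symmetries of $Z_n$. Section~\ref{sec:three} shows that with three factors the Gram determinant \eqref{eq:D} is the hyperdeterminant itself, and Section~\ref{sec:five} evaluates it with five factors. For Theorem~\ref{thm:deg4}, Section~\ref{sec:symp} expresses the multiplicity of each irreducible module in $\mathcal I(Z_n)_d$ as the number of $\mathfrak S_d$-invariant forms that do not come from invariants of $Sp(2d)$, and Section~\ref{sec:four} computes these numbers for $d=4$.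

\section{Symmetries of $Z_n$ and highest weight vectors}\label{sec:sym}

For $k\in[n]$ and $s\in\mathbb C$ define $u_k(s),w_k\in SL(V_k)$ by
\[
u_k(s):\ e_k^0\mapsto e_k^0+se_k^1,\ \ e_k^1\mapsto e_k^1;\qquad\qquad w_k:\ e_k^0\mapsto-e_k^1,\ \ e_k^1\mapsto e_k^0 .
\]
In coordinates, for $S\subset[n]\setminus k$, the element $u_k(s)$ replaces the pair $(X_S,X_{S\cup k})$ by $(X_S,\,X_{S\cup k}+sX_S)$, and $w_k$ replaces it by $(X_{S\cup k},\,-X_S)$. Let $U$ be the group of all products $\prod_ku_k(s_k)$. Let $E_{kk}$ be the matrix unit, and for $\sigma\in\mathfrak S_n$ let $A^\sigma=(a_{\sigma(j)\sigma(k)})_{j,k}$.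

\begin{lemma}\label{lem:sym}
\begin{enumerate}
\item[(a)] A form $f\in S^dV^*$ lies in $\mathcal I(Z_n)$ if and only if $f(\varphi(A))=0$ for all symmetric $A$.
\item[(b)] $u_k(s)\varphi(A)=\varphi(A+sE_{kk})$ and $\sigma^{-1}\varphi(A)=\varphi(A^\sigma)$.
\item[(c)] If $f$ is a $U$-invariant polynomial on $V$, then $f(\varphi(A))$ does not depend on the diagonal of $A$.
\item[(d)] If $m\le n$ and $f\in\mathcal I(Z_m)$, then $f$, read as a polynomial in the variables $X_I$ with $I\subset[m]$, lies in $\mathcal I(Z_n)$.
\item[(e)] The ideal $\mathcal I(Z_n)$ is $G$-stable.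
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $t\ne0$ we have $t^{n-|I|}\Delta_I(A)=t^n\Delta_I(A/t)$, so $f(\varphi(A,t))=t^{nd}f(\varphi(A/t))$. If $f(\varphi(\cdot))$ vanishes identically, then the polynomial $f(\varphi(A,t))$ vanishes for $t\neq0$, hence everywhere. The converse holds by definition of $Z_n$.

(b) A determinant is linear in the row $k$, so $\Delta_{S\cup k}(A+sE_{kk})=\Delta_{S\cup k}(A)+s\Delta_S(A)$ for $k\notin S$, while $\Delta_S$ is unchanged. For the second formula, the coordinate $X_I$ of $\sigma^{-1}\varphi(A)$ is $\Delta_{\sigma(I)}(A)=\Delta_I(A^\sigma)$.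

(c) follows from (b), and (d) from (a), because $\Delta_I(A)$ with $I\subset[m]$ is a principal minor of the leading $m\times m$ block of $A$.

(e) Suppose $a=a_{kk}\ne0$, place the index $k$ first, and put
\[
A=\begin{pmatrix}a&v^T\\v&C\end{pmatrix},\qquad A'=\begin{pmatrix}-1/a&v^T/a\\v/a&C-vv^T/a\end{pmatrix}.
\]
Recall the Schur complement formula $\det\left(\begin{smallmatrix}\alpha&y^T\\y&N\end{smallmatrix}\right)=\alpha\det(N-yy^T/\alpha)$ for a scalar $\alpha\ne0$. Let $S\subset [n]\setminus k$. Applied to the principal submatrix of $A$ on $S\cup k$ the formula gives $\Delta_{S\cup k}(A)=a\,\Delta_S(A')$. Applied to that of $A'$, where $N-yy^T/\alpha=C-vv^T/a+vv^T/a=C$, it gives $\Delta_{S\cup k}(A')=-\Delta_S(A)/a$. Together these say $w_k\varphi(A)=a\,\varphi(A')$. Hence, if $f\in\mathcal I(Z_n)_d$ and $g$ is one of $u_k(s)$, $w_k$, $\sigma$, then $f(g\varphi(A))$ vanishes on a dense set of matrices $A$, hence for all $A$, and $f\circ g\in\mathcal I(Z_n)$ by (a). These elements generate $G$: the $u_k(s)$ are the lower triangular unipotent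 matrices, their conjugates by $w_k$ are the upper triangular ones, and the two families generate $SL(V_k)$.
\end{proof}

We recall the representation theory that is needed. Every finite-dimensional algebraic representation of $SL(2)^{\times n}$ is a direct sum of irreducibles, and the irreducibles are the tensor products $S^{m_1}\mathbb C^2\otimes\cdots\otimes S^{m_n}\mathbb C^2$ with $m_i\ge0$. In such a module the $U$-fixed vectors form a line, on which the diagonal torus acts with the highest weight $(m_1,\dots,m_n)$. Therefore the multiplicity of this irreducible in a module equals the dimension of the space of $U$-fixed vectors of weight $(m_1,\dots,m_n)$, and a nonzero $U$-fixed weight vector generates an irreducible submodule.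

In $S^dV^*$ the weights can be read off from monomials. Say that $f\in S^dV^*$ has \emph{type} $\mathbf k=(k_1,\dots,k_n)$ if in each monomial $X_{I_1}\cdots X_{I_d}$ of $f$ the index $i$ lies in exactly $k_i$ of the sets $I_1,\dots,I_d$. The torus element $e_i^0\mapsto\tau^{-1}e_i^0$, $e_i^1\mapsto\tau e_i^1$ multiplies such an $f$ by $\tau^{d-2k_i}$, and it conjugates $u_i(s)$ to $u_i(\tau^2s)$, so that $U$ is the positive unipotent group for this normalization. We obtain the following rule.

\begin{lemma}\label{lem:hw}
Let $N\subset S^dV^*$ be an $SL(2)^{\times n}$-submodule. Nonzero $U$-invariant forms of type $\mathbf k$ exist only if $k_i\le d/2$ for all $i$. The multiplicity of $\bigotimes_iS_{(d-k_i,k_i)}V_i^*$ in $N$ is the dimension of the space of $U$-invariant forms of type $\mathbf k$ in $N$, and each nonzero such form generates a copy of this irreducible module.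
\end{lemma}

A case that occurs repeatedly: let $f\ne0$ be a quartic in the variables $X_I$, $I\subset J$, that is invariant under $SL(V_k)$ for all $k\in J$. For $k\in J$ it has weight $0$, so $k$ occurs twice in each monomial; for $k\notin J$ the index $k$ does not occur and $u_k(s)$ fixes all variables of $f$. So $f$ is $U$-invariant of type $2\cdot\mathbf 1_J$, where $\mathbf 1_J$ is the indicator vector of $J$, and $f$ generates a copy of $M_J$.

\section{Gram determinants and the hyperdeterminant}\label{sec:three}

The definition \eqref{eq:D} makes sense for any number $m$ of tensor factors. For $I,I'\subset[m]\setminus i$ the value of $\beta$ on the basis vectors labeled $I$ and $I'$ is $0$ unless $I'=\bar I:=([m]\setminus i)\setminus I$, and then it is $(-1)^{|I|}$, each $k\in I$ contributing $\varepsilon_k(e^1_k,e^0_k)=-1$. Hence, with all sums over $I\subset[m]\setminus i$,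
\begin{equation}\label{eq:B}
\begin{gathered}
B_i^{00}=\sum_I(-1)^{|I|}X_IX_{\bar I},\qquad B_i^{01}=\sum_I(-1)^{|I|}X_IX_{\bar I\cup i},\\
B_i^{11}=\sum_I(-1)^{|I|}X_{I\cup i}X_{\bar I\cup i}.
\end{gathered}
\end{equation}

\begin{lemma}\label{lem:inv}
Let $m$ be odd. Then each $D_i$ is invariant under $SL(V_1)\times\cdots\times SL(V_m)$, and $\sigma D_i=D_{\sigma(i)}$ for $\sigma\in\mathfrak S_m$.
\end{lemma}

\begin{proof}
For $k\ne i$ the group $SL(V_k)$ preserves $\varepsilon_k$, hence $\beta$ and each $B_i^{ab}$. Since $m-1$ is even, $\beta$ is symmetric and $D_i$ is the determinant of the symmetric matrix $B=(B_i^{ab})$. An element $g\in SL(V_i)$, written as a $2\times2$ matrix, replaces $X^a$ by $\sum_bg_{ab}X^b$ and $B$ by $gBg^T$, which has the same determinant. Finally, $\sigma$ acts on polynomials by the substitution $X_I\mapsto X_{\sigma(I)}$, which turns the formulas \eqref{eq:B} for $i$ into those for $\sigma(i)$.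
\end{proof}

For even $m$ the construction gives nothing of interest. Then $\beta$ is skew, so $B_i^{00}=B_i^{11}=0$, and $2B_i^{01}=\beta(X^0,X^1)-\beta(X^1,X^0)$ is the value at $(X,X)$ of the form $\bigotimes_{k=1}^m\varepsilon_k$, which does not depend on $i$. The cases to look at are therefore $m=3$ and $m=5$.

\begin{example}[three factors]\label{ex:three}
Let $m=3$ and $i=1$. By \eqref{eq:B},
\[
B_1^{00}=2(X_\emptyset X_{23}-X_2X_3),\quad B_1^{11}=2(X_1X_{123}-X_{12}X_{13}),\quad B_1^{01}=d_0+d_1-d_2-d_3 .
\]
Multiplying out,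
\[
B_1^{00}B_1^{11}=4\big(d_0d_1+d_2d_3-X_\emptyset X_{12}X_{13}X_{23}-X_1X_2X_3X_{123}\big).
\]
In $(B_1^{01})^2$ the products $d_0d_1$ and $d_2d_3$ have coefficient $+2$ and the other four products $d_rd_s$ have coefficient $-2$. After subtracting $B_1^{00}B_1^{11}$ all six coefficients are $-2$, and comparison with \eqref{eq:hyp} gives $D_1=-\mathrm{hyp}_{123}$. Formula \eqref{eq:hyp} is symmetric in the indices $1,2,3$, so
\[
D_1=D_2=D_3=-\mathrm{hyp}_{123}.
\]
In particular $\mathrm{hyp}_{123}$ is $SL(2)^{\times3}$-invariant. To evaluate it on $Z_3$ we may, by Lemma~\ref{lem:sym}(c), take $A$ with zero diagonal. Then $\Delta_j=0$, $\Delta_{jk}=-a_{jk}^2$ and $\Delta_{123}=2a_{12}a_{13}a_{23}$, so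
\[
B_1^{00}=-2a_{23}^2,\qquad B_1^{01}=2a_{12}a_{13}a_{23},\qquad B_1^{11}=-2a_{12}^2a_{13}^2,
\]
and $D_1(\varphi(A))=4a_{12}^2a_{13}^2a_{23}^2-4a_{12}^2a_{13}^2a_{23}^2=0$. Thus $\mathrm{hyp}_{123}\in\mathcal I(Z_3)$.
\end{example}

The example yields the facts about $\mathrm{HD}$ stated in the introduction. By Lemma~\ref{lem:sym}(d),(e), $\mathrm{HD}\subset\mathcal I(Z_n)$. By the remark after Lemma~\ref{lem:hw}, $\mathrm{hyp}_{123}$ generates a copy of $M_{\{1,2,3\}}$. A permutation $\sigma$ carries this copy to a copy of $M_J$ with $J=\sigma(\{1,2,3\})$, which depends only on $J$ because $\mathrm{hyp}_{123}$ is symmetric in its three indices. The modules $M_J$ are pairwise non-isomorphic irreducibles, so their sum is direct, which is \eqref{eq:HD}.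

The example is also the model for the proof of Theorem~\ref{thm:main}: use invariance to remove the diagonal, evaluate the three entries $B_1^{ab}$, and recognize their Gram determinant. With five factors two things change. The polynomials $D_i$ are no longer equal, and they no longer vanish on $Z_5$. What survives is that the value of $D_i$ on $Z_5$ does not depend on $i$.

\section{Five factors: proof of Theorem~\ref{thm:main}}\label{sec:five}

\subsection{The quartic $D_1-D_2$ is not in the hyperdeterminantal module}

\begin{lemma}\label{lem:notin}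
For $n\ge5$ we have $D_1\ne D_2$ and $D_1-D_2\notin\mathrm{HD}$.
\end{lemma}

\begin{proof}
Evaluate at the point with $X_\emptyset=X_{2345}=X_{145}=X_{123}=1$ and all other coordinates $0$. For $i=1$ the slice $X^0$ is the sum of the basis vectors labeled $\emptyset$ and $2345$, and $X^1$ is the sum of those labeled $45$ and $23$. Each slice consists of a complementary pair of even subsets of $\{2,3,4,5\}$, and no label of $X^0$ is complementary to a label of $X^1$. So $B_1^{00}=B_1^{11}=2$, $B_1^{01}=0$ and $D_1=4$. For $i=2$ the labels are $\emptyset$, $145$ for $X^0$ and $345$, $13$ for $X^1$. Their complements in $\{1,3,4,5\}$ are $1345$, $3$, $1$, $45$, none of which is among the labels. So all $B_2^{ab}$ vanish and $D_2=0$.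

Let $H=SL(V_1)\times\cdots\times SL(V_5)$. By Lemma~\ref{lem:inv}, $D_1-D_2$ is a nonzero $H$-invariant. Consider a summand $M_J$ of \eqref{eq:HD}. As $|J|=3$, there is $k\in[5]\setminus J$, and as an $SL(V_k)$-module $M_J$ is a sum of copies of the nontrivial irreducible module $S_{(4)}V_k^*$. So $M_J$ has no nonzero $H$-invariant, and neither has the direct sum $\mathrm{HD}$.
\end{proof}

The degree-$4$ part of the ideal generated by $\mathrm{HD}$ is $\mathrm{HD}$ itself. So it remains to show that $D_1-D_2$ vanishes on $Z_n$. By Lemma~\ref{lem:sym}(d) we may take $n=5$, and by Lemma~\ref{lem:sym}(c) and Lemma~\ref{lem:inv} it suffices to evaluate at $\varphi(A)$ for $A$ with zero diagonal. We assume this for the rest of the section.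

\subsection{The Gram matrix on $Z_5$}

In the expansion $\Delta_I=\sum_\pi\operatorname{sgn}(\pi)\prod_{j\in I}a_{j\pi(j)}$ only permutations without fixed points contribute, and since $A$ is symmetric a cycle of length at least $3$ and its inverse give the same monomial. This gives, for distinct indices,
\begin{itemize}
\item $\Delta_j=0$, $\ \Delta_{jk}=-a_{jk}^2$, $\ \Delta_{jkl}=2a_{jk}a_{kl}a_{jl}$;
\item for $|I|=4$, with $\mu_1,\mu_2,\mu_3$ the products of entries over the three perfect matchings of $I$,
\[
\Delta_I=\mu_1^2+\mu_2^2+\mu_3^2-2(\mu_1\mu_2+\mu_2\mu_3+\mu_3\mu_1),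
\]
because the three double transpositions (even) give the squares, and the six $4$-cycles (odd) give twice each union of two matchings;
\item $\Delta_{12345}=2\sum_Ca_C-2\sum a_{jk}a_{kl}a_{jl}\,a_{rs}^2$, where the first sum comes from the $24$ five-cycles (even), and the second runs over the $10$ triangles $jkl$ with opposite edge $rs$ and comes from the $20$ permutations of cycle type $(3,2)$ (odd).
\end{itemize}

Since the index $1$ is singled out in $D_1$, we organize everything by the three perfect matchings of $\{2,3,4,5\}$. From now on $j,k,l,m$ denote the four elements of $\{2,3,4,5\}$ in some order. Put $c_{jk}=c_{kj}=a_{1j}a_{1k}a_{lm}$ and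
\[
\begin{aligned}
x&=a_{23}a_{45}, & y&=a_{24}a_{35}, & z&=a_{25}a_{34},\\
\xi&=c_{23}+c_{45}, & \eta&=c_{24}+c_{35}, & \zeta&=c_{25}+c_{34}.
\end{aligned}
\]
Let $\mathbf a=(x,y,z)$ and $\mathbf c=(\xi,\eta,\zeta)$. Let $Q(\cdot,\cdot)$ be the symmetric bilinear form on $\mathbb C^3$ with $Q(\mathbf a,\mathbf a)=x^2+y^2+z^2-xy-yz-zx$; then
\[
Q(\mathbf a,\mathbf c)=\tfrac12\big[\xi(2x-y-z)+\eta(2y-x-z)+\zeta(2z-x-y)\big].
\]

\begin{lemma}\label{lem:gram}
At $\varphi(A)$ we have $B_1^{00}=4Q(\mathbf a,\mathbf a)$, $\ B_1^{01}=-4Q(\mathbf a,\mathbf c)$, $\ B_1^{11}=4Q(\mathbf c,\mathbf c)$.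
\end{lemma}

\begin{proof}
We use \eqref{eq:B} with $I\subset\{2,3,4,5\}$ and sort the terms by $|I|$.

\emph{The entry $B_1^{00}=\sum(-1)^{|I|}\Delta_I\Delta_{\bar I}$.} Terms with $|I|=1,3$ contain a factor $\Delta_j=0$. The terms with $|I|=0,4$ give $2\Delta_{2345}$, and the six terms with $|I|=2$ give $2(x^2+y^2+z^2)$. The total is
\[
2(x^2+y^2+z^2)-4(xy+yz+zx)+2(x^2+y^2+z^2)=4Q(\mathbf a,\mathbf a).
\]

\emph{The entry $B_1^{01}=\sum(-1)^{|I|}\Delta_I\Delta_{\bar I\cup1}$.} Terms with $|I|=1,4$ vanish, and $I=\emptyset$ gives $\Delta_{12345}$. The term $I=\{j,k,l\}$ is $-\Delta_{jkl}\Delta_{1m}=2a_{jk}a_{kl}a_{jl}a_{1m}^2$; these four terms cancel the four triangles of $\Delta_{12345}$ that do not contain $1$. The term $I=\{l,m\}$ is $\Delta_{lm}\Delta_{1jk}=-2a_{1j}a_{1k}a_{jk}a_{lm}^2=-2c_{jk}\,a_{jk}a_{lm}$, and the triangle $1jk$ of $\Delta_{12345}$ contributes the same amount once more. The factor $a_{jk}a_{lm}$ is the matching product that contains the edge $jk$, so $\sum_{\{j,k\}}c_{jk}a_{jk}a_{lm}=\xi x+\eta y+\zeta z$ and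
\[
B_1^{01}=2\sum_Ca_C-4(\xi x+\eta y+\zeta z).
\]
The two cycles in which the neighbors of $1$ are $j$ and $k$ are $1\,j\,l\,m\,k$ and $1\,j\,m\,l\,k$, with monomials
\begin{equation}\label{eq:cycles}
c_{jk}\,a_{jl}a_{km}\qquad\text{and}\qquad c_{jk}\,a_{jm}a_{kl}.
\end{equation}
These are $c_{jk}$ times the two matching products that do not contain the edge $jk$. Hence $\sum_Ca_C=\xi(y+z)+\eta(x+z)+\zeta(x+y)$ and
\[
B_1^{01}=2\big[\xi(y+z-2x)+\eta(x+z-2y)+\zeta(x+y-2z)\big]=-4Q(\mathbf a,\mathbf c).
\]

\emph{The entry $B_1^{11}=\sum(-1)^{|I|}\Delta_{I\cup1}\Delta_{\bar I\cup1}$.} Terms with $|I|=0,4$ contain $\Delta_1=0$. The terms with $|I|=1,3$ give $-2\sum_j\Delta_{1j}\Delta_{1klm}=2\sum_ja_{1j}^2\Delta_{1klm}$. The matching products of $\{1,k,l,m\}$ are $a_{1k}a_{lm}$, $a_{1l}a_{km}$, $a_{1m}a_{kl}$; multiplied by $a_{1j}$ they become $c_{jk},c_{jl},c_{jm}$. Therefore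
\[
a_{1j}^2\Delta_{1klm}=c_{jk}^2+c_{jl}^2+c_{jm}^2-2(c_{jk}c_{jl}+c_{jk}c_{jm}+c_{jl}c_{jm}).
\]
In the sum over $j$ each square $c_{jk}^2$ appears twice (for $j$ and for $k$), and each product $c_ec_{e'}$ of two pairs $e,e'$ with exactly one common element appears once. The term $I=\{j,k\}$ is $\Delta_{1jk}\Delta_{1lm}=4a_{1j}a_{1k}a_{jk}a_{1l}a_{1m}a_{lm}=4c_{jk}c_{lm}$, and each matching arises from two sets $I$. Altogether
\[
B_1^{11}=4\sum_ec_e^2+8(c_{23}c_{45}+c_{24}c_{35}+c_{25}c_{34})-4\sum_{|e\cap e'|=1}c_ec_{e'},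
\]
where the last sum is over unordered pairs $\{e,e'\}$. The first two terms make up $4(\xi^2+\eta^2+\zeta^2)$. Two pairs $e,e'$ have exactly one common element if and only if they belong to different matchings, so the last sum is $\xi\eta+\eta\zeta+\zeta\xi$. Hence $B_1^{11}=4Q(\mathbf c,\mathbf c)$.
\end{proof}

The form $Q$ has rank two: it depends only on $r=x-z$ and $s=y-z$, and $Q(\mathbf a,\mathbf a)=r^2-rs+s^2$. This is why the Gram determinant becomes a square. The matrix of $r^2-rs+s^2$ has determinant $1-\frac14=\frac34$, so with $r'=\xi-\zeta$, $s'=\eta-\zeta$ we have $Q(\mathbf a,\mathbf a)Q(\mathbf c,\mathbf c)-Q(\mathbf a,\mathbf c)^2=\frac34(rs'-sr')^2$. Put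
\begin{equation}\label{eq:P}
P=\det\begin{pmatrix}1&1&1\\x&y&z\\\xi&\eta&\zeta\end{pmatrix}=\xi(z-y)+\eta(x-z)+\zeta(y-x).
\end{equation}
Subtracting the third column from the other two shows $P=rs'-sr'$. Lemma~\ref{lem:gram} now gives
\begin{equation}\label{eq:D1}
D_1(\varphi(A))=16\cdot\tfrac34\,P(A)^2=12\,P(A)^2 .
\end{equation}

\subsection{The hidden symmetry of $P$}

The definition of $P$ singles out the vertex $1$, and a priori $P^2$ is symmetric only in $2,3,4,5$. The point of the proof is that the symmetry is larger.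

\begin{lemma}\label{lem:alt}
$P=\sum_C\epsilon(C)a_C$ with signs $\epsilon(C)=\pm1$, the sum over all $12$ Hamiltonian cycles of $K_5$, and $P(A^\sigma)=\operatorname{sgn}(\sigma)P(A)$ for all $\sigma\in\mathfrak S_5$.
\end{lemma}

\begin{proof}
In the expansion \eqref{eq:P} each $c_{jk}$ is multiplied by the difference of the two matching products that do not contain $jk$. By \eqref{eq:cycles} this gives the two cycles through $j,1,k$, with opposite signs, and as $\{j,k\}$ varies each cycle appears once. Since $P(A^\sigma)=\sum_C\epsilon(C)a_{\sigma C}$ and the monomials $a_C$ are distinct, the second claim is equivalent to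
\begin{equation}\label{eq:eps}
\epsilon(\sigma C)=\operatorname{sgn}(\sigma)\,\epsilon(C)\qquad\text{for all }C.
\end{equation}

Let $\mathfrak S_4\subset\mathfrak S_5$ be the stabilizer of $1$. The columns of the determinant \eqref{eq:P} are indexed by the matchings of $\{2,3,4,5\}$, and $A\mapsto A^\sigma$ with $\sigma\in\mathfrak S_4$ permutes the columns as $\sigma$ permutes the matchings. A transposition $(j\,k)$ fixes the matching $jk|lm$ and exchanges $jl|km$ with $kl|jm$, so it changes the sign of $P$. Thus \eqref{eq:eps} holds for $\sigma\in\mathfrak S_4$. Moreover $\mathfrak S_4$ is transitive on the cycles, since a cycle is given by the order in which it visits $2,3,4,5$ after leaving $1$.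

Fix a cycle $C_0$. Its stabilizer in $\mathfrak S_5$ is the dihedral group of order $10$, which consists of the identity, $5$-cycles and products of two transpositions; all of these are even. So $\epsilon'(\sigma C_0)=\operatorname{sgn}(\sigma)$, $\sigma\in\mathfrak S_5$, is a well-defined function on cycles, and it satisfies \eqref{eq:eps} for all $\sigma\in\mathfrak S_5$. The product $\epsilon\epsilon'$ is invariant under the transitive group $\mathfrak S_4$, hence constant. So $\epsilon=\pm\epsilon'$, and \eqref{eq:eps} holds for all $\sigma\in\mathfrak S_5$.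
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $n=5$, let $A$ have zero diagonal, and choose $\sigma\in\mathfrak S_5$ with $\sigma(1)=i$. By Lemma~\ref{lem:inv}, Lemma~\ref{lem:sym}(b), formula \eqref{eq:D1} and Lemma~\ref{lem:alt},
\[
D_i(\varphi(A))=D_1(\sigma^{-1}\varphi(A))=D_1(\varphi(A^\sigma))=12\,P(A^\sigma)^2=12\,P(A)^2 .
\]
So every difference $D_i-D_j$ vanishes at $\varphi(A)$ for zero-diagonal $A$, hence lies in $\mathcal I(Z_5)_4$ and in $\mathcal I(Z_n)_4$ for $n\ge5$, by parts (a), (c), (d) of Lemma~\ref{lem:sym}. With Lemma~\ref{lem:notin} this proves the theorem.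
\end{proof}

\section{Multiplicities through symplectic invariants}\label{sec:symp}

By Lemmas~\ref{lem:sym}(e) and~\ref{lem:hw}, the module $\mathcal I(Z_n)_d$ is known once we know, for each type $\mathbf k$, how many $U$-invariant forms of type $\mathbf k$ vanish on $Z_n$. There are two difficulties: $n$ is unbounded, and vanishing on $Z_n$ is an identity between products of $d$ determinants. We deal with the first by a parametrization of the $U$-invariant forms in which the index $i\in[n]$ contributes one tensor factor, an $\mathfrak S_d$-module that depends only on $k_i$. We deal with the second by writing products of $d$ principal minors as coefficients of one exponential in an exterior algebra, which turns out to be invariant under $Sp(2d)$.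

\subsection{Highest weight vectors as functions of subsets}

A $d$-tuple $(I_1,\dots,I_d)$ of subsets of $[n]$ is the same as an $n$-tuple $(K_1,\dots,K_n)$ of subsets of $[d]$, through $i\in I_j\Leftrightarrow j\in K_i$; these are the columns and the rows of one $n\times d$ matrix with entries $0,1$. For a function $T$ of $n$-tuples of subsets of $[d]$ put
\[
f_T=\sum_{K_1,\dots,K_n}T(K_1,\dots,K_n)\prod_{j=1}^dX_{I_j},\qquad I_j=\{i:\ j\in K_i\}.
\]
The group $\mathfrak S_d$ acts on the tuples $(K_i)$ by permuting $[d]$, that is, by permuting $I_1,\dots,I_d$, and its orbits correspond to the monomials of degree $d$. Hence $T\mapsto f_T$ is a bijection from the $\mathfrak S_d$-invariant functions onto $S^dV^*$. The form $f_T$ has type $\mathbf k$ if and only if $T$ is supported on tuples with $|K_i|=k_i$ for all $i$.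

A form $f$ is invariant under the one-parameter group $u_i(s)$ if and only if it is killed by the derivation $\sum_{I\ni i}X_{I\setminus i}\,\partial/\partial X_I$. Applied to $\prod_jX_{I_j}$, the derivation removes $i$ from one of the sets $I_j$, that is, removes one element $j$ from $K_i$. So it maps $f_T$ to $f_{\partial_iT}$, where
\[
(\partial_iT)(\dots,K',\dots)=\sum_{j\notin K'}T(\dots,K'\cup j,\dots)\qquad(i\text{-th argument}).
\]
As $\partial_iT$ is again $\mathfrak S_d$-invariant, $f_{\partial_iT}=0$ means $\partial_iT=0$. Let $\binom{[d]}k$ be the set of $k$-element subsets of $[d]$ and define the $\mathfrak S_d$-module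
\[
W_k=\Big\{g:\tbinom{[d]}k\to\mathbb C\ \Big|\ \sum_{j\notin K'}g(K'\cup j)=0\ \text{ whenever }|K'|=k-1\Big\}.
\]
Thus $W_0=\mathbb C$, and $W_1$ is the space of functions on $[d]$ with sum zero. The functions on $\prod_i\binom{[d]}{k_i}$ killed by all $\partial_i$ form the space $\bigotimes_iW_{k_i}$. We conclude: \emph{the $U$-invariant forms of degree $d$ and type $\mathbf k$ are the $f_T$ with $T\in(\bigotimes_iW_{k_i})^{\mathfrak S_d}$.} By Lemma~\ref{lem:sym}(a), $f_T\in\mathcal I(Z_n)$ if and only if the polynomial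
\[
F_T(A)=f_T(\varphi(A))=\sum_{K_1,\dots,K_n}T(K_1,\dots,K_n)\prod_{j=1}^d\Delta_{I_j}(A)
\]
vanishes identically.

\subsection{The vanishing criterion}

Let $E=E_1\oplus\cdots\oplus E_d$ with $E_j=\langle p_j,q_j\rangle$, and let $\omega$ be the symplectic form on $E$ for which the planes $E_j$ are mutually orthogonal and $\omega(p_j,q_j)=1$. Let $p_j^*,q_j^*$ be the dual basis. In the exterior algebra $\Lambda E$ put $\omega_j=p_j\wedge q_j$ and $\omega_K=\prod_{j\in K}\omega_j$; the $\omega_j$ commute and $\omega_j^2=0$. For a function $g$ on $\binom{[d]}k$ let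
\[
\theta(g)=\sum_Kg(K)\,\omega_K\in\Lambda^{2k}E .
\]
The group $\mathfrak S_d$ is embedded in $Sp(E)$ by $p_j\mapsto p_{\sigma(j)}$, $q_j\mapsto q_{\sigma(j)}$, and $\theta$ is injective and $\mathfrak S_d$-equivariant. We also write $\theta$ for the tensor product map $\bigotimes_iW_{k_i}\to\bigotimes_i\Lambda^{2k_i}E$.

We use two standard facts. Finite-dimensional algebraic representations of $Sp(E)$ are completely reducible, so a surjection of modules is surjective on invariants and every submodule is the image of an equivariant projection. And the \emph{first fundamental theorem} for the symplectic group (Weyl; see \cite[\S5.3]{GW}) states that the $Sp(E)$-invariant elements of $(E^*)^{\otimes2m}$, viewed as multilinear forms in $v_1,\dots,v_{2m}\in E$, are spanned by the products $\prod\omega(v_a,v_b)$, where $\{a,b\}$ runs over the pairs of a perfect matching of $[2m]$.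

\begin{proposition}\label{prop:crit}
Let $T\in(\bigotimes_iW_{k_i})^{\mathfrak S_d}$. Then $F_T\equiv0$ if and only if $\Phi(\theta(T))=0$ for every $Sp(E)$-invariant linear form $\Phi$ on $\bigotimes_i\Lambda^{2k_i}E$.
\end{proposition}

\begin{proof}
Take $n$ copies $E^*_{(1)},\dots,E^*_{(n)}$ of $E^*$, with bases $p^*_{j,i},q^*_{j,i}$ of $E^*_{(i)}$, and let $\mathcal A$ be the exterior algebra of their direct sum. Multiplication identifies $\bigotimes_i\Lambda^{2k_i}E^*_{(i)}$ with the component of $\mathcal A$ of multidegree $2\mathbf k=(2k_1,\dots,2k_n)$, and this is the dual space of $\bigotimes_i\Lambda^{2k_i}E$, equivariantly for $Sp(E)$. For $\Xi\in\mathcal A$ let $\langle\Xi,\cdot\rangle$ be the linear form given by the component of multidegree $2\mathbf k$. Then $\langle\Xi,\omega_{K_1}\otimes\cdots\otimes\omega_{K_n}\rangle$ is the coefficient in $\Xi$, with respect to the monomial basis, of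
\begin{equation}\label{eq:mono}
\prod_{i}\prod_{j\in K_i}p^*_{j,i}q^*_{j,i}=\prod_{j}\prod_{i\in I_j}p^*_{j,i}q^*_{j,i}.
\end{equation}
The order of the factors is irrelevant, since elements of even degree commute.

\emph{Step 1: the invariant forms.} For $i,k\in[n]$ let
\[
\Omega^{ik}=\Omega^{ki}=\sum_{j=1}^d\big(p^*_{j,i}q^*_{j,k}+p^*_{j,k}q^*_{j,i}\big)=\sum_{j=1}^d\big(p^*_{j,i}q^*_{j,k}-q^*_{j,i}p^*_{j,k}\big).
\]
The last expression shows that $\Omega^{ik}$ is the image of the invariant tensor $\omega=\sum_j(p_j^*\otimes q_j^*-q_j^*\otimes p_j^*)$ under the equivariant map $E^*\otimes E^*\to\mathcal A$ that places the first factor in the copy $i$, the second in the copy $k$, and multiplies; this includes the case $i=k$. So all $\Omega^{ik}$ are $Sp(E)$-invariant. Let $m=\sum_ik_i$. Placing the first $2k_1$ tensor factors in the copy $1$, the next $2k_2$ in the copy $2$, and so on, and multiplying, we get an equivariant surjection from $(E^*)^{\otimes2m}$ onto the component of multidegree $2\mathbf k$. It maps the product of copies of $\omega$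 along a perfect matching to $\pm$ a product of $m$ elements $\Omega^{ik}$. By the two standard facts, the monomials $\Omega^{\mathbf m}=\prod_{i\le k}(\Omega^{ik})^{m_{ik}}$ of multidegree $2\mathbf k$ span the space of invariant linear forms on $\bigotimes_i\Lambda^{2k_i}E$.

\emph{Step 2: the generating function.} Since $A$ is symmetric,
\[
\tfrac12\sum_{i,k}a_{ik}\Omega^{ik}=\sum_{j=1}^d\ \sum_{i,k}a_{ik}\,p^*_{j,i}q^*_{j,k}.
\]
This is where the symmetry of $A$ enters: it makes the right side a combination of the invariants $\Omega^{ik}$. The elements $p^*_{j,i}q^*_{j,k}$ commute and have square zero, so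
\[
\Xi(A):=\exp\Big(\tfrac12\sum_{i,k}a_{ik}\Omega^{ik}\Big)=\prod_{j=1}^d\Xi_j(A),\qquad \Xi_j(A)=\prod_{i,k}\big(1+a_{ik}\,p^*_{j,i}q^*_{j,k}\big).
\]
For $S\subset[n]$, the terms of $\Xi_j(A)$ that involve exactly the generators $p^*_{j,i},q^*_{j,i}$ with $i\in S$ are the products $\prod_{i\in S}a_{i\pi(i)}\,p^*_{j,i}q^*_{j,\pi(i)}$ for permutations $\pi$ of $S$. Exchanging two generators in a monomial changes its sign, so $\prod_{i\in S}p^*_{j,i}q^*_{j,\pi(i)}=\operatorname{sgn}(\pi)\prod_{i\in S}p^*_{j,i}q^*_{j,i}$, and the coefficient of $\prod_{i\in S}p^*_{j,i}q^*_{j,i}$ in $\Xi_j(A)$ is $\Delta_S(A)$. The factors $\Xi_j(A)$ involve disjoint sets of generators, so the coefficient of \eqref{eq:mono} in $\Xi(A)$ is $\prod_j\Delta_{I_j}(A)$. Therefore $\langle\Xi(A),\theta(T)\rangle=F_T(A)$.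

\emph{Step 3.} The exponent equals $\sum_{i<k}a_{ik}\Omega^{ik}+\frac12\sum_ia_{ii}\Omega^{ii}$. Expanding the exponential, the coefficient of $\prod_{i\le k}a_{ik}^{m_{ik}}$ in $F_T$ is
\[
\frac{\langle\Omega^{\mathbf m},\theta(T)\rangle}{2^{\sum_im_{ii}}\prod_{i\le k}m_{ik}!}\,.
\]
So $F_T\equiv0$ if and only if all $\Omega^{\mathbf m}$ vanish at $\theta(T)$, and Step 1 concludes the proof.
\end{proof}

Let $\mathcal M_{\mathbf k}$ be the space of $\mathfrak S_d$-invariant multilinear forms on $\prod_iW_{k_i}$. Call a multilinear form on $\prod_iW_{k_i}$ \emph{realizable} if it equals $\Phi(\theta g^1,\dots,\theta g^n)$ for some $Sp(E)$-invariant multilinear form $\Phi$ on $\prod_i\Lambda^{2k_i}E$, and let $\mathcal R_{\mathbf k}$ be the space of realizable forms. Since $\mathfrak S_d\subset Sp(E)$, we have $\mathcal R_{\mathbf k}\subset\mathcal M_{\mathbf k}$.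

\begin{corollary}\label{cor:mult}
The multiplicity of $\bigotimes_iS_{(d-k_i,k_i)}V_i^*$ is $\dim\mathcal M_{\mathbf k}$ in $S^dV^*$ and $\dim\mathcal M_{\mathbf k}-\dim\mathcal R_{\mathbf k}$ in $\mathcal I(Z_n)_d$. Both numbers depend only on $d$ and the nonzero entries of $\mathbf k$.
\end{corollary}

\begin{proof}
Averaging over the finite group $\mathfrak S_d$ shows that restriction identifies $\mathcal M_{\mathbf k}$ with the dual space of $(\bigotimes_iW_{k_i})^{\mathfrak S_d}$. By Proposition~\ref{prop:crit}, the $T$ with $f_T\in\mathcal I(Z_n)$ form the annihilator of $\mathcal R_{\mathbf k}$. Apply Lemma~\ref{lem:hw}. If $k_i=0$, then $W_0=\Lambda^0E=\mathbb C$ and the $i$-th argument is a scalar factor that can be dropped.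
\end{proof}

To show that a type does not occur in the ideal we must write every $\mathfrak S_d$-invariant form by means of symplectic operations. Two rules follow directly from the definition. First, a product of realizable forms in disjoint sets of arguments is realizable. Second, let $\mu:\Lambda^{2k}E\times\Lambda^{2l}E\to\Lambda^{2r}E$ be an $Sp(E)$-equivariant bilinear map with $\mu(\theta W_k,\theta W_l)\subset\theta W_r$; then substituting $\theta^{-1}\mu(\theta g,\theta g')$ for an argument of a realizable form gives a realizable form, because $\Phi(\dots,\mu(\cdot,\cdot),\dots)$ is again invariant.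

\subsection{Three equivariant operations}\label{sub:ops}

For $\alpha\in E^*$ let $\iota_\alpha$ be the contraction, the antiderivation of $\Lambda E$ with $\iota_\alpha x=\alpha(x)$ for $x\in E$, and extend it linearly to $\Lambda^2E^*$ by $\iota_{\alpha\wedge\alpha'}=\iota_{\alpha'}\iota_\alpha$. Let $x^\flat=\omega(x,\cdot)\in E^*$, and extend $\flat$ to $\Lambda^2E\to\Lambda^2E^*$. Wedge product, contraction and $\flat$ are $Sp(E)$-equivariant, hence so is everything built from them. We have $p_j^\flat=q_j^*$, $q_j^\flat=-p_j^*$, $\omega_j^\flat=p_j^*\wedge q_j^*$, and consequently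
\begin{equation}\label{eq:contr}
\iota_{x^\flat}\omega_l=\begin{cases}-x&l=j\\0&l\ne j\end{cases}\quad(x\in E_j),\qquad\quad \iota_{\omega_j^\flat}\,\omega_K=\begin{cases}\omega_{K\setminus j}&j\in K\\0&j\notin K.\end{cases}
\end{equation}
Indeed $\iota_{q_j^*}(p_j\wedge q_j)=-p_j$ and $-\iota_{p_j^*}(p_j\wedge q_j)=-q_j$, while $\iota_{q_j^*}\iota_{p_j^*}(p_j\wedge q_j)=1$.

\begin{enumerate}
\item[(i)] For $c\in\Lambda^2E$ let $\hat c\in\operatorname{End}(E)$, $\hat c(x)=\iota_{x^\flat}c$. If $c=\theta(g)$ with $g\in W_1$, then $\hat c$ acts on $E_j$ as the scalar $-g(j)$; we write $\hat g$ for $\hat c$. Hence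
\[
\operatorname{tr}_E(\hat g^1\cdots\hat g^r)=2(-1)^r\sum_jg^1(j)\cdots g^r(j),
\]
and the \emph{power sums} $\sum_jg^1(j)\cdots g^r(j)$ on $W_1\times\cdots\times W_1$ are realizable.
\item[(ii)] In particular $\gamma(g,g')=\sum_jg(j)g'(j)$ is realizable.
\item[(iii)] For $y\in\Lambda^4E$ let $M_y\in\operatorname{End}(\Lambda^2E)$, $M_y(c)=\iota_{c^\flat}y$. Let $y=\theta(f)$ with $f\in W_2$, and write $M_f$ for $M_y$. By \eqref{eq:contr},
\[
M_f\,\omega_l=\sum_{k\ne l}f(\{l,k\})\,\omega_k .
\]
For $x\in E_j$, $x'\in E_k$, $j\ne k$, we have $\iota_{x'^\flat}\iota_{x^\flat}(\omega_j\omega_l)=\iota_{x'^\flat}(-x\wedge\omega_l)=x\wedge\iota_{x'^\flat}\omega_l$, which is $-x\wedge x'$ for $l=k$ and $0$ otherwise, and $\iota_{x^\flat}\omega_K=0$ for $j\notin K$. Hence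
\[
M_f(x\wedge x')=-f(\{j,k\})\,x\wedge x' .
\]
\end{enumerate}

\begin{example}
Let $d=n=2$ and $\mathbf k=(1,1)$. Then $W_1$ is spanned by $g=(1,-1)$, on which $\mathfrak S_2$ acts by the sign, so $T=g\otimes g$ is invariant and $\mathcal M_{\mathbf k}$ is spanned by $\gamma$. As $\gamma$ is realizable, Corollary~\ref{cor:mult} predicts that there is no equation of this type. Indeed $f_T=2(X_\emptyset X_{12}-X_1X_2)$ and $F_T=2(\Delta_{12}-\Delta_1\Delta_2)=-2a_{12}^2\ne0$.
\end{example}

\begin{proposition}\label{prop:low}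
$\mathcal I(Z_n)_d=0$ for $d\le3$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:hw} all $k_i\le d/2$, so $k_i\in\{0,1\}$; this is the only use of $d\le3$. Drop the indices with $k_i=0$ and let $a$ be the number of remaining ones. If $a=0$, then $\mathcal M_{\mathbf k}=\mathcal R_{\mathbf k}=\mathbb C$. Let $a\ge1$. Composing with the equivariant projection $\mathbb C^d\to W_1$ (subtract the mean), we extend a form in $\mathcal M_{\mathbf k}$ to an $\mathfrak S_d$-invariant multilinear form on $(\mathbb C^d)^a$. Such forms are spanned by the sums of the monomials $g^1(j_1)\cdots g^a(j_a)$ over $\mathfrak S_d$-orbits in $[d]^a$. An orbit is determined by the set partition $\rho$ of $[a]$ in which $i,i'$ lie in the same block exactly when $j_i=j_{i'}$. Let $m_\rho$ be the sum over all $(j_i)$ with this pattern; it is $0$ if $\rho$ has more than $d$ blocks. For each set partition $\pi$ of $[a]$,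
\[
\prod_{C\in\pi}\Big(\sum_j\prod_{i\in C}g^i(j)\Big)=\sum_{\rho\ge\pi}m_\rho,
\]
where $\rho\ge\pi$ means that each block of $\pi$ is contained in a block of $\rho$. This system is triangular with diagonal entries $1$, so by induction on the number of blocks each $m_\rho$ is a linear combination of products of power sums. On $W_1$ these are realizable by (i). Hence $\mathcal R_{\mathbf k}=\mathcal M_{\mathbf k}$ for all types, and Corollary~\ref{cor:mult} applies.
\end{proof}

\section{Degree four: proof of Theorem~\ref{thm:deg4}}\label{sec:four}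

Let $d=4$, so $\dim E=8$ and $k_i\in\{0,1,2\}$. Let $a$ and $b$ be the numbers of indices with $k_i=1$ and $k_i=2$, and write $\mathcal M_{a,b}$, $\mathcal R_{a,b}$ for the spaces of invariant and of realizable forms on $W_1^{\,a}\times W_2^{\,b}$. We shall prove that $\mathcal R_{a,b}=\mathcal M_{a,b}$ except for $(a,b)=(0,3)$ and $(0,5)$.

\subsection{Coordinates}

Write $f(jk)$ for $f(\{j,k\})$. A function $f$ on $\binom{[4]}2$ lies in $W_2$ if $\sum_{k\ne j}f(jk)=0$ for $j=1,\dots,4$. Adding the equations for $j=1,2$ and subtracting those for $j=3,4$ gives $2f(12)-2f(34)=0$, and the other two splittings of $[4]$ into pairs give $f(13)=f(24)$ and $f(14)=f(23)$. So $f\in W_2$ if and only if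
\[
f_1:=f(12)=f(34),\quad f_2:=f(13)=f(24),\quad f_3:=f(14)=f(23),\quad f_1+f_2+f_3=0 .
\]
For $g\in W_1$ write $g=g_1\chi_1+g_2\chi_2+g_3\chi_3$ with
\[
\chi_1=(1,1,-1,-1),\qquad\chi_2=(1,-1,1,-1),\qquad\chi_3=(1,-1,-1,1).
\]
Under pointwise multiplication $\chi_s^2=1$ and $\chi_1\chi_2\chi_3=1$, and $\sum_j\chi_s(j)=0$. The index $s\in\{1,2,3\}$ labels the perfect matching of $[4]$ that pairs $1$ with $s+1$.

We have $\mathfrak S_4=\mathcal K\rtimes\mathfrak S_3$, where $\mathcal K=\{1,\tau_1,\tau_2,\tau_3\}$ is the Klein group, $\tau_s$ is the double transposition along the matching $s$, and $\mathfrak S_3$ is the stabilizer of the point $1$. The group $\mathcal K$ acts trivially on $W_2$, while $\tau_s$ fixes $\chi_s$ and negates the other two $\chi_u$. The group $\mathfrak S_3$ permutes the indices $s$ of $g_s$ and $f_s$ simultaneously, without signs, since $\chi_s$ is the function with value $1$ exactly at $1$ and $s+1$.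

Multilinear forms on $W_1^{\,a}\times W_2^{\,b}$ are spanned by the monomials $\prod_ig^i_{w_i}\prod_lf^l_{t_l}$ with \emph{letters} $w_i,t_l\in\{1,2,3\}$. Let $n_s$ be the number of $i$ with $w_i=s$. Then $\tau_1,\tau_2,\tau_3$ multiply the monomial by $(-1)^{n_2+n_3}$, $(-1)^{n_1+n_3}$, $(-1)^{n_1+n_2}$. Averaging first over $\mathcal K$ and then over $\mathfrak S_3$, we see that $\mathcal M_{a,b}$ is spanned by the symmetrized monomials
\begin{equation}\label{eq:symmono}
\sum_{\sigma\in\mathfrak S_3}\ \prod_{i=1}^ag^i_{\sigma(w_i)}\prod_{l=1}^bf^l_{\sigma(t_l)},\qquad n_1\equiv n_2\equiv n_3\pmod 2 .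
\end{equation}

\subsection{Realizable building blocks}

For $f^1,\dots,f^r\in W_2$ put $N_r(f^1,\dots,f^r)=\sum_{s=1}^3f^1_s\cdots f^r_s$.

\begin{lemma}\label{lem:blocks}
Let $g,g',g''\in W_1$ and $f\in W_2$.
\begin{enumerate}
\item[(a)] $\gamma(g,g')=4\sum_sg_sg'_s$.
\item[(b)] $M_f$ maps $\theta(W_1)$ to itself, and the induced map on $W_1$ is given by $(M_fg)_s=2f_sg_s$.
\item[(c)] $\operatorname{tr}_E(\hat g\,\hat g'\,\hat g'')=-8\sum_{\sigma\in\mathfrak S_3}g_{\sigma(1)}g'_{\sigma(2)}g''_{\sigma(3)}$.
\item[(d)] $\operatorname{tr}_{\Lambda^2E}(M_{f^1}\cdots M_{f^r})=(2^r+8(-1)^r)\,N_r(f^1,\dots,f^r)$ for $r\ge1$. Hence $N_r$ is realizable for all $r\ge2$ with $r\ne3$.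
\item[(e)] There is an $Sp(E)$-equivariant bilinear map $\Lambda^2E\times\Lambda^2E\to\Lambda^4E$ that induces a map $m:W_1\times W_1\to W_2$ with
\begin{equation}\label{eq:pair}
g_sg'_s=\tfrac14\,m(g,g')_s+\tfrac1{12}\,\gamma(g,g')\qquad(s=1,2,3).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $\sum_j\chi_s(j)\chi_u(j)$ is $4$ for $s=u$; for $s\ne u$ the product $\chi_s\chi_u$ is the third $\chi$, whose sum is $0$.

(b) By (iii), $M_f\theta(h)=\theta(h')$ with $h'(k)=\sum_{l\ne k}f(lk)h(l)$ for any function $h$ on $[4]$. The three points $l\ne k$ are the partners of $k$ in the three matchings, with $f(lk)=f_1,f_2,f_3$. The function $\chi_s$ takes the value $\chi_s(k)$ at the partner in the matching $s$ and $-\chi_s(k)$ at the other two. So $(M_f\chi_s)(k)=\chi_s(k)\big(2f_s-(f_1+f_2+f_3)\big)=2f_s\chi_s(k)$. For $h=1$ we get $h'=f_1+f_2+f_3=0$, which is used in (d).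

(c) By (i) the trace is $-2\sum_{s,t,u}g_sg'_tg''_u\sum_j(\chi_s\chi_t\chi_u)(j)$. If $s,t,u$ are distinct, the product is $1$ and the inner sum is $4$. If two of them agree, the product is a single $\chi$ and the inner sum is $0$.

(d) Decompose $\Lambda^2E=\langle\omega_1,\dots,\omega_4\rangle\oplus\bigoplus_{j<k}E_j\wedge E_k$. On the first summand all $M_f$ are diagonal in the basis $\theta(1),\theta(\chi_1),\theta(\chi_2),\theta(\chi_3)$ with eigenvalues $0,2f_1,2f_2,2f_3$, which contributes $2^rN_r$ to the trace. On the $4$-dimensional space $E_j\wedge E_k$ the operator $M_f$ is the scalar $-f(jk)$, by (iii). Each matching contains two of the six pairs $jk$, so these spaces contribute $4(-1)^r\cdot2N_r$. The coefficient $2^r+8(-1)^r$ vanishes only for $r=3$.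

(e) The product $\theta g\wedge\theta g'$ lies in the span of the $\omega_K$ but in general not in $\theta(W_2)$, so we project it. Let $\Lambda_0^4E\subset\Lambda^4E$ be the kernel of contraction with the invariant element $\sum_jp_j^*\wedge q_j^*=\sum_j\omega_j^\flat$, and let $\operatorname{pr}:\Lambda^4E\to\Lambda_0^4E$ be an $Sp(E)$-equivariant projection. We determine $\operatorname{pr}$ on $L=\langle\omega_K:|K|=2\rangle$. The subgroup $\Gamma=\prod_jSL(E_j)\subset Sp(E)$ acts on $\Lambda^4E=\bigoplus\bigotimes_j\Lambda^{r_j}E_j$ (sum over $r_1+\cdots+r_4=4$), and a summand contains $\Gamma$-invariants only if no $r_j$ equals $1$. So $L$ is the space of $\Gamma$-invariants, and $\operatorname{pr}(L)\subset L\cap\Lambda_0^4E$. By \eqref{eq:contr}, the contraction maps $\theta(h)$ to $\sum_j\big(\sum_{k\ne j}h(jk)\big)\omega_j$, so $L\cap\Lambda_0^4E=\theta(W_2)$. Thus $\operatorname{pr}$ induces an $\mathfrak S_4$-equivariant projection $\varpi$ of the space of functions on $\binom{[4]}2$ onto $W_2$.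

This space is the direct sum of $W_2$, the constants, and the space $W^-$ of functions with $h(K^c)=-h(K)$. The image of a constant is an $\mathfrak S_4$-invariant element of $W_2$, so $f_1=f_2=f_3$ with sum $0$, and it vanishes. For $h\in W^-$, since $\mathcal K$ acts trivially on $W_2$, $\varpi(h)=\varpi(\bar h)$ with $\bar h\in W^-$ the average of $h$ over $\mathcal K$; but each pair $K$ is mapped to $K^c$ by some element of $\mathcal K$, so $\bar h(K^c)=\bar h(K)$ and $\bar h=0$. Hence $\varpi$ is the projection along constants and $W^-$: it averages $h(K)$ with $h(K^c)$ and then subtracts the mean.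

Define $m$ by $\theta(m(g,g'))=\operatorname{pr}(\theta g\wedge\theta g')$. We have $\theta g\wedge\theta g'=\theta(h)$ with $h(jk)=g(j)g'(k)+g(k)g'(j)$. The sum of $h$ over the two pairs of the matching $s$ is
\[
\sum_jg(j)\,g'(\tau_sj)=4\Big(g_sg'_s-\sum_{u\ne s}g_ug'_u\Big)=8g_sg'_s-4\sum_ug_ug'_u,
\]
by (a) and the action of $\tau_s$ on the $\chi_u$. Halving and subtracting the mean over $s$ gives $m(g,g')_s=4\big(g_sg'_s-\frac13\sum_ug_ug'_u\big)$, which is \eqref{eq:pair} by (a).
\end{proof}

By (b), (e) and the second rule of Section~\ref{sec:symp}, one may substitute $M_fg$ for an argument in $W_1$ and $m(g,g')$ for an argument in $W_2$ without leaving the realizable forms. The gap at $r=3$ in (d) is the source of all quartic equations.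

\subsection{Types with $a\ge1$}

\begin{proposition}\label{prop:a}
If $a\ge1$, then $\mathcal R_{a,b}=\mathcal M_{a,b}$.
\end{proposition}

\begin{proof}
We show that each form \eqref{eq:symmono} is realizable. The plan is to remove arguments $g^i$ in pairs by \eqref{eq:pair} until three or two are left, and to absorb the arguments in $W_2$ into the remaining ones by the operators $M_h$. If $g^i,g^{i'}$ have the same letter $s$, then \eqref{eq:pair} replaces $g^i_{\sigma(s)}g^{i'}_{\sigma(s)}$ by $\frac14h_{\sigma(s)}+\frac1{12}\gamma(g^i,g^{i'})$ with $h=m(g^i,g^{i'})$. The first term is a new argument in $W_2$ with letter $s$, and the second is a realizable factor independent of $\sigma$. Below, $h^1,\dots,h^L$ denote elements of $W_2$, each being one of the $f^l$ or some $m(g^i,g^{i'})$, with letters $t_1,\dots,t_L$. For $a=1$ the parity condition cannot hold and $\mathcal M_{1,b}=0$.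

\emph{All $n_s$ odd.} Choose arguments $g,g',g''$ with letters $1,2,3$ and pair the other $g^i$ within equal letters. Then \eqref{eq:symmono} becomes a combination of products of $\gamma$'s with forms
\[
\sum_\sigma g_{\sigma(1)}g'_{\sigma(2)}g''_{\sigma(3)}\prod_lh^l_{\sigma(t_l)} .
\]
Put $c=\prod_{t_l=1}M_{h^l}\,g$, $c'=\prod_{t_l=2}M_{h^l}\,g'$, $c''=\prod_{t_l=3}M_{h^l}\,g''$. By Lemma~\ref{lem:blocks}(b), $c_s$ is $g_s\prod_{t_l=1}2h_s^l$, and $c'_s$, $c''_s$ are given by the same formula with $g',2$ and $g'',3$ in place of $g,1$. By Lemma~\ref{lem:blocks}(c), $\operatorname{tr}_E(\hat c\,\hat c'\,\hat c'')$ is $-8\cdot2^L$ times the displayed form, which is therefore realizable.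

\emph{All $n_s$ even.} As $a\ge1$, some $n_s\ge2$; a simultaneous permutation of all letters does not change \eqref{eq:symmono}, so we may assume $n_1\ge2$. Pair all $g^i$ within equal letters, keep one pair $g,g'$ of letter $1$, and remove the others. Up to factors $\gamma$ we are left with forms
\begin{equation}\label{eq:even}
\sum_{r=1}^3g_rg'_r\sum_{\sigma:\,\sigma(1)=r}\ \prod_lh^l_{\sigma(t_l)} .
\end{equation}
The operators $M_h$ applied to $g'$ only produce the coordinates $h_r$, whereas the letters $2,3$ involve the other two coordinates. We eliminate these by the relation $h_1+h_2+h_3=0$ and the form $N_2$. Fix $r$, let $\{q,q'\}=\{1,2,3\}\setminus r$ and $\delta^l=h^l_q-h^l_{q'}$. Then $h^l_q=\frac12(-h^l_r+\delta^l)$ and $h^l_{q'}=\frac12(-h^l_r-\delta^l)$. The inner sum in \eqref{eq:even} has two terms,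
\[
\prod_{t_l=1}h^l_r\ \prod_{t_l=2}\tfrac12(-h^l_r\pm\delta^l)\ \prod_{t_l=3}\tfrac12(-h^l_r\mp\delta^l),
\]
one with the upper and one with the lower signs. In their sum the terms of odd degree in the $\delta^l$ cancel, so it equals $\sum_Y\kappa_Y\prod_{l\in Y}\delta^l\prod_{l\notin Y}h_r^l$, where $Y$ runs over subsets of $[L]$ of even size and the constants $\kappa_Y$ do not depend on $r$. Next,
\[
N_2(h^l,h^{l'})=h^l_rh^{l'}_r+h^l_qh^{l'}_q+h^l_{q'}h^{l'}_{q'}=h^l_rh^{l'}_r+\tfrac12\big(h^l_rh^{l'}_r+\delta^l\delta^{l'}\big),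
\]
that is, $\delta^l\delta^{l'}=2N_2(h^l,h^{l'})-3h^l_rh^{l'}_r$. Split each $Y$ into pairs, in the same way for all $r$, and substitute. Then \eqref{eq:even} becomes a combination of products of $N_2$'s with forms $\sum_rg_rg'_r\prod_{l\in Y'}h_r^l$, $Y'\subset[L]$, and by Lemma~\ref{lem:blocks}(a),(b) such a form is $4^{-1}2^{-|Y'|}\gamma\big(g,\prod_{l\in Y'}M_{h^l}g'\big)$. All factors are realizable.
\end{proof}

\subsection{Types with $a=0$}

Now all arguments $f^1,\dots,f^b$ lie in the plane $W_2$, on which $\mathfrak S_4$ acts through $\mathfrak S_3$, and the only tools are the forms $N_r$, $r\ne3$, and their products. We diagonalize the cyclic subgroup. Let $\lambda=e^{2\pi i/3}$ and write $f_s=\lambda^su+\lambda^{-s}v$, with $s$ read modulo $3$; then $(u,v)$ are coordinates on $W_2$. The shift $s\mapsto s+1$ acts by $(u,v)\mapsto(\lambda u,\lambda^{-1}v)$, and the transposition $s\mapsto-s$ exchanges $u$ and $v$. Let $(u_i,v_i)$ be the coordinates of $f^i$. For $S\subset[b]$ put $u^S=\prod_{i\in S}u_i$, $v^S=\prod_{i\in S}v_i$ and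
\[
\psi_S=u^Sv^{S^c}+v^Su^{S^c}=\psi_{S^c}.
\]
The monomials $u^Sv^{S^c}$ are a basis of the multilinear forms on $W_2^{\,b}$, and the shift multiplies $u^Sv^{S^c}$ by $\lambda^{|S|-|S^c|}$. Call $S$ \emph{admissible} if $3$ divides $|S|-|S^c|$. For $b\ge1$ the forms $\psi_S$, one for each admissible pair $\{S,S^c\}$, are a basis of $\mathcal M_{0,b}$. Expanding $N_b=\sum_s\prod_i(\lambda^su_i+\lambda^{-s}v_i)$ and using that $\sum_s\lambda^{se}$ is $3$ if $3\mid e$ and $0$ otherwise, we get
\begin{equation}\label{eq:Nb}
N_b=3\sum_{\{S,S^c\}\ \text{admissible}}\psi_S,\qquad\text{in particular}\qquad N_2(f^i,f^j)=3(u_iv_j+v_iu_j).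
\end{equation}
Multiplication by $N_2$ has a simple effect. If $x\neq y$ in $[b]$, $R\subset[b]\setminus\{x,y\}$, and $\psi'_R$ denotes the form $\psi_R$ in the $b-2$ arguments other than $x,y$, then multiplying out the four terms gives
\begin{equation}\label{eq:mult}
(u_xv_y+v_xu_y)\,\psi'_R=\psi_{R\cup x}+\psi_{R\cup y}.
\end{equation}
For example, for $b=4$ a basis of $\mathcal M_{0,4}$ is $\psi_{12},\psi_{13},\psi_{14}$, and the three products of two forms $N_2$ are $9(\psi_{13}+\psi_{14})$, $9(\psi_{12}+\psi_{14})$, $9(\psi_{12}+\psi_{13})$, which span it. The next lemma is the same computation in general.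

\begin{lemma}\label{lem:step}
Let $b\ge4$ and $\mathcal R_{0,b-2}=\mathcal M_{0,b-2}$. Then $\mathcal R_{0,b}=\mathcal M_{0,b}$.
\end{lemma}

\begin{proof}
Let $S$ be admissible with $|S|\ge|S^c|\ge1$; then $|S|\ge2$. Choose distinct $i,i'\in S$ and $j\notin S$, and let $S^+=S\cup j$. For distinct $x,y\in\{i,i',j\}$ let $R=S^+\setminus\{x,y\}$. Then $|R|=|S|-1$, and the complement of $R$ in $[b]\setminus\{x,y\}$ is $[b]\setminus S^+$, of size $|S^c|-1$. So $\psi'_R\in\mathcal M_{0,b-2}=\mathcal R_{0,b-2}$, and \eqref{eq:mult} shows $\psi_{S^+\setminus y}+\psi_{S^+\setminus x}\in\mathcal R_{0,b}$. Since $S=S^+\setminus j$,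
\[
2\psi_S=(\psi_S+\psi_{S^+\setminus i})+(\psi_S+\psi_{S^+\setminus i'})-(\psi_{S^+\setminus i}+\psi_{S^+\setminus i'})\in\mathcal R_{0,b}.
\]
If $3\nmid b$, this covers a basis. If $3\mid b$, there is one more basis element $\psi_{[b]}$. As $b\ne3$, the form $N_b$ is realizable, and by \eqref{eq:Nb} $N_b-3\psi_{[b]}$ is a combination of the other $\psi_S$. So $\psi_{[b]}\in\mathcal R_{0,b}$.
\end{proof}

The lemma settles all even $b$. For odd $b$ the induction has no start at $b=3$; the defect is inherited by $b=5$ and has to be repaired by hand at $b=7$.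

\begin{proposition}\label{prop:b}
The number $\dim\mathcal M_{0,b}-\dim\mathcal R_{0,b}$ equals $1$ for $b=3$, equals $4$ for $b=5$, and is $0$ for all other $b\ge0$. Moreover $\dim\mathcal M_{0,3}=1$, and the $U$-invariant quartics of type $(2,2,2,2,2)$ in $\mathcal I(Z_5)$ form the span of the differences $D_i-D_j$.
\end{proposition}

\begin{proof}
\emph{$b\le2$ and $b$ even.} For $b=0$, $\mathcal M=\mathcal R=\mathbb C$. For $b=1$ no set is admissible and $\mathcal M=0$. For $b=2$ the only admissible pair is $\{\{1\},\{2\}\}$, so $\mathcal M=\langle N_2\rangle=\mathcal R$. Lemma~\ref{lem:step} gives $\mathcal R=\mathcal M$ for $b=4,6,8,\dots$ by induction.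

\emph{$b=3$.} The only admissible pair is $\{[3],\emptyset\}$, so $\dim\mathcal M=1$. By Example~\ref{ex:three}, $\mathrm{hyp}_{123}$ is a nonzero $U$-invariant quartic of type $(2,2,2)$ in $\mathcal I(Z_3)$. By Lemma~\ref{lem:hw} and Corollary~\ref{cor:mult}, $\dim\mathcal M-\dim\mathcal R\ge1$, so $\mathcal R=0$.

\emph{$b=5$.} The admissible pairs have sizes $4$ and $1$, so $\psi_{[5]\setminus k}$, $k\in[5]$, is a basis of $\mathcal M$. Since $N_5\ne0$ is realizable, $\dim\mathcal M-\dim\mathcal R\le4$. For the reverse inequality, the differences $D_i-D_j$ lie in $\mathcal I(Z_5)_4$ by the proof of Theorem~\ref{thm:main}, and they are $SL(2)^{\times5}$-invariant, hence $U$-invariant of type $(2,2,2,2,2)$. By Lemma~\ref{lem:inv} the linear map $\mathbb C^5\to S^4V^*$ that sends the $i$-th basis vector to $D_i$ is $\mathfrak S_5$-equivariant. Its restriction to the vectors with coordinate sum zero, which form the $4$-dimensional irreducible standard representation, is nonzero because $D_1\ne D_2$, hence injective. Its image is the span of the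 $D_i-D_j$, which thus has dimension $4$. By Corollary~\ref{cor:mult}, $\dim\mathcal M-\dim\mathcal R=4$, and the span is the whole space of $U$-invariant quartics of this type in the ideal.

\emph{$b=7$.} The admissible pairs have sizes $5$ and $2$, so the $21$ forms $\hat\psi_{kl}=\psi_{[7]\setminus\{k,l\}}$ are a basis of $\mathcal M$. Only $N_5$ is available in five arguments. Let $i\ne j$ and $Y=[7]\setminus\{i,j\}$. By \eqref{eq:Nb}, $\frac13N_5$ in the arguments $Y$ is $\sum_{k\in Y}\psi'_{Y\setminus k}$, and \eqref{eq:mult} gives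
\[
(u_iv_j+v_iu_j)\cdot\tfrac13N_5=\sum_{k\ne i,j}\big(\hat\psi_{ik}+\hat\psi_{jk}\big)\in\mathcal R .
\]
The coefficient vectors of these $21$ forms are the rows of a square matrix indexed by pairs; it suffices to show that its kernel is zero. Let $(z_{kl})$ be in the kernel, so $\sum_{k\ne i,j}(z_{ik}+z_{jk})=0$ for all $i\ne j$. With $z_i=\sum_{k\ne i}z_{ik}$ and $\Sigma=\sum_iz_i$ this reads $z_i+z_j=2z_{ij}$. Summing over the six $j\ne i$ gives $5z_i+\Sigma=2z_i$, so $z_i=-\Sigma/3$. Summing over $i$ gives $\Sigma=-7\Sigma/3$. Hence $\Sigma=0$, all $z_i=0$, and all $z_{ij}=0$. So $\mathcal R=\mathcal M$.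

\emph{$b\ge9$ odd.} Induction by Lemma~\ref{lem:step}, starting from $b=7$.
\end{proof}

\begin{remark}
By Corollary~\ref{cor:mult} the space of $SL(2)^{\times5}$-invariant quartics on $(\mathbb C^2)^{\otimes5}$ has dimension $\dim\mathcal M_{0,5}=5$. The polynomials $D_1,\dots,D_5$ are a basis of it: their differences span a $4$-dimensional subspace of $\mathcal I(Z_5)$, and $D_1\notin\mathcal I(Z_5)$ because $12P^2\ne0$.
\end{remark}

\subsection{End of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:deg4}]
The statement for $d\le3$ is Proposition~\ref{prop:low}. By Corollary~\ref{cor:mult} and Propositions~\ref{prop:a} and~\ref{prop:b}, the irreducible modules occurring in $\mathcal I(Z_n)_4$ are the $M_J$ with $|J|=3$, each with multiplicity $1$, and the $M_J$ with $|J|=5$, each with multiplicity $4$.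

For $|J|=3$ the module $M_J$ has multiplicity $\dim\mathcal M_{0,3}=1$ already in $S^4V^*$. So the copy of $M_J$ in the ideal is the summand $M_J$ of \eqref{eq:HD}, and these copies add up to $\mathrm{HD}$.

Let $n\ge5$, and let $N$ be the sum of the isotypic components of $\mathcal I(Z_n)_4$ of the types $M_J$, $|J|=5$, so that $N\cong\bigoplus_{|J|=5}\mathbb C^4\otimes M_J$ and $\mathcal I(Z_n)_4=\mathrm{HD}\oplus N$. The group $\mathfrak S_n$ preserves the ideal and permutes these components transitively, so $N$ is $G$-stable. For $J=[5]$ the differences $D_i-D_j$ lie in $\mathcal I(Z_n)_4$, are $U$-invariant of type $2\cdot\mathbf 1_J$ by the remark after Lemma~\ref{lem:hw}, and span a space of dimension $4$; so they span all highest weight vectors of this component. In particular $N$ contains the span $N'$ of the $G$-orbit of $D_1-D_2$. Conversely, $N'$ contains all $D_i-D_j$ by Lemma~\ref{lem:inv}, hence the $SL(2)^{\times n}$-module that they generate, which is the component for $J=[5]$, and hence all other components by transitivity. So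 $N'=N$. The dimension formula follows from $\dim M_J=5^{\,n-|J|}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{GW}
Goodman and Wallach, \emph{Symmetry, Representations, and Invariants}.

\bibitem{Oeding}
Oeding, Algebra \& Number Theory \textbf{5} (2011), 75--109.

\bibitem{PM}
\emph{The Variety Of Principal Minors Of Symmetric Matrices And Its Set Theoretic Defining Equations},
\texttt{http://webhome.auburn.edu/\~{}lao0004/PM\_Talk\_Oct\_09\_handout.pdf}

\end{thebibliography}
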